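# Class groups of semi-centers of enveloping algebras in characteristic $p$

Throughout, $F$ is an algebraically closed field of characteristic $p>0$, and all Lie algebras are finite dimensional over $F$. If $x_1,\dots,x_n$ is a basis of $L$, the ordered monomials in the $x_i$ form a basis of the enveloping algebra $U(L)$ (PBW). With $U_k$ the span of products of at most $k$ elements of $L$, the associated graded ring is the symmetric algebra $S(L)$. This is a polynomial ring, so $U(L)$ is a domain, and degrees of products add. In any associative algebra of characteristic $p$ we have $(\operatorname{ad}x)^p=\operatorname{ad}(x^p)$; this is used freely. $Q(\cdot)$ denotes the field, or division ring, of fractions, and $Z(\cdot)$ the center.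

## 1. A three-dimensional algebra whose center is not factorial

Let $L$ have basis $y,w_1,w_2$ with $[y,w_1]=w_1$, $[y,w_2]=w_2$, $[w_1,w_2]=0$. We compute the center of $U=U(L)$ by hand.

Put $B=F[w_1,w_2]\subset U$. The derivation $D=\operatorname{ad}y$ of $B$ multiplies a homogeneous polynomial of degree $k$ by $k$. Since $(\operatorname{ad}y)^p$ and $\operatorname{ad}y$ agree on $y,w_1,w_2$, the element $\xi=y^p-y$ is central. By PBW, $U$ is a free left $B$-module on the powers of $y$. The element $\xi^\gamma y^\alpha$ has leading term $y^{p\gamma+\alpha}$ in $y$, so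
$$U=\bigoplus_{0\le\alpha<p}B[\xi]\,y^\alpha ,$$
where $B[\xi]$ is a polynomial ring.

Let $u=\sum b_\alpha y^\alpha$ with $b_\alpha\in B[\xi]$ commute with $w_1$. From $yw_1=w_1(y+1)$ we get
$$0=uw_1-w_1u=w_1\sum_\alpha b_\alpha\big((y+1)^\alpha-y^\alpha\big).$$
If $k\ge1$ were the largest index with $b_k\ne0$, the coefficient of $y^{k-1}$ would be $w_1\,k\,b_k\neq0$, because $0<k<p$. So $u=b_0\in B[\xi]$. Such a $u$ is central if and only if $D$ kills its coefficients in $B$. Hence
$$Z(U)=A[\xi],\qquad A=\bigoplus_{p\mid k}B_k,$$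
the ring of polynomials in $w_1,w_2$ whose homogeneous components have degree divisible by $p$. It is not factorial:
$$w_1^p\cdot w_2^p=(w_1w_2^{p-1})(w_1^{p-1}w_2).$$
All four factors are irreducible, since every nonconstant element of $A$ has degree at least $p$, and the factors on the left are not associates of those on the right.

The missing factor $w_1$ is not central, but nearly: $[y,w_1]=w_1$ and $[w_i,w_1]=0$. So one is led to admit such elements.

**Definition (semi-center).** For $\lambda\in\mathrm{Hom}_F(L,F)$ let $U(L)_\lambda=\{a\in U(L):[x,a]=\lambda(x)a\text{ for all }x\in L\}$. If $U(L)_\lambda\ne0$, call $\lambda$ a *weight* of $L$ on $U(L)$. The *semi-center* is $\mathrm{Sz}(U(L))=\bigoplus_\lambda U(L)_\lambda$, and the elements of the $U(L)_\lambda$ are *semi-invariants*.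

A weight vanishes on $[L,L]$, because it describes the action of $L$ on a line. In our example every weight kills $w_1,w_2$, so semi-invariants commute with $w_1$ and lie in $B[\xi]$. Conversely, $b\,\xi^\gamma$ with $b$ homogeneous is a semi-invariant. So $\mathrm{Sz}(U)=B[\xi]$ is a polynomial ring. Here passing from the center to the semi-center restores unique factorization.

Does it always? If not, how far from factorial can $\mathrm{Sz}(U(L))$ be? The following facts are known and will be used. *$\mathrm{Sz}(U(L))$ is a commutative domain containing $U(L)_0=Z(U(L))$; it is a Krull domain; and its divisor class group $\mathrm{Cl}(\mathrm{Sz}(U(L)))$ is a $d$-torsion group, where $d$ is the PI degree of $U(L)$.* The PI degree is the number $d$ such that $Q(U(L))$ has dimension $d^2$ over its center. The problem, posed in "On the center and semi-center of enveloping algebras in prime characteristic", is to prove or disprove: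

**Conjecture.** Let $L$ be a finite dimensional Lie algebra over an algebraically closed field of prime characteristic $p$. Then $\mathrm{Cl}(\mathrm{Sz}(U(L)))$ is a finite elementary abelian $p$-group.

The torsion theorem leaves two things open: elements of order $p^2,p^3,\dots$, and infinitely many classes. We shall prove the conjecture, and every finite elementary abelian $p$-group will occur.

## 2. Divisor classes and a commutative model

**Definition (divisorial ideals, class group).** Let $A$ be a Noetherian normal domain. For each height one prime $\mathfrak p$ the ring $A_{\mathfrak p}$ is a discrete valuation ring; write $v_{\mathfrak p}$ for its valuation. For a nonzero fractional ideal $q$ put $q^{-1}=\{c\in Q(A):cq\subset A\}$ and $v_{\mathfrak p}(q)=\min_{a\in q}v_{\mathfrak p}(a)$. The ideal $q$ is *divisorial* if $(q^{-1})^{-1}=q$. Then $q=\{c:v_{\mathfrak p}(c)\ge v_{\mathfrak p}(q)\text{ for all }\mathfrak p\}$, only finitely many $v_{\mathfrak p}(q)$ are nonzero, and every finitely supported family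 of integers occurs. So divisorial ideals form a free abelian group on the height one primes, under the *divisorial product* $qq'$ with $v_{\mathfrak p}(qq')=v_{\mathfrak p}(q)+v_{\mathfrak p}(q')$. Powers in this group are written $q^{(P)}$. The quotient by principal fractional ideals is $\mathrm{Cl}(A)$.

Every class contains an integral divisorial ideal $q\subset A$: multiply by a suitable nonzero element of $A$. The same theory holds for Krull domains, and a Noetherian domain is Krull if and only if it is normal. From textbooks we use: a Krull domain with trivial class group is a UFD; if $A$ is Krull, then $\mathrm{Cl}(A)\cong\mathrm{Cl}(A[z_1,\dots,z_s])$; the intersection of a Krull domain with a subfield of its fraction field is Krull.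

The next lemma computes class groups like that of the ring $A$ in Section 1. It is also the model for the general proof: an ideal $q$ is measured by its greatest common divisor in a larger factorial ring.

**Lemma 2.1.** Let $B$ be a polynomial ring over $F$ in finitely many variables, let $D_1,\dots,D_r$ be $F$-linear derivations of $B$ that do not raise degrees, and let $A=\bigcap_i\ker D_i$. Then $A=B\cap Q(A)$ is a Noetherian normal domain. For a nonzero divisorial ideal $q\subset A$ let $f_q=\gcd_B(q)$. Then $D_if_q=m_i(q)f_q$ with $m_i(q)\in F$, and $q\mapsto(m_i(q))_i$ induces an injective homomorphism $\mathrm{Cl}(A)\to F^r$.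

*Proof.* If $b\in B$ is a quotient of elements of $A$, the quotient rule gives $D_ib=0$, so $b\in A$. Thus $A=B\cap Q(A)$. An element of $Q(A)$ integral over $A$ lies in the normal ring $B$, hence in $A$; so $A$ is normal. Derivations kill $p$-th powers, so $B^p\subset A\subset B$. As $B$ is finite over the Noetherian ring $B^p$, so is $A$, and $A$ is Noetherian.

If a prime $\mathfrak P$ of $B$ lies over $\mathfrak p$, then $b\in\mathfrak P$ if and only if $b^p\in\mathfrak P\cap A=\mathfrak p$. So $\mathfrak P$ is determined by $\mathfrak p$; it exists by lying-over, since $B$ is integral over $A$. The bijection $\mathfrak P\leftrightarrow\mathfrak p$ respects inclusions in both directions, so heights agree. The height one primes $\varphi B$ of $B$ therefore correspond to the height one primes $\varphi B\cap A$ of $A$, and $v_\varphi=e_\varphi v_{\varphi B\cap A}$ on $Q(A)$ with an integer $e_\varphi\ge1$. Taking minima over $q$,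
$$f_q=\prod_\varphi\varphi^{\,e_\varphi v_{\varphi B\cap A}(q)} .$$
In particular $f_{qq'}=f_qf_{q'}$ up to scalars.

Write $f=f_q$ and let $a=fj\in q$. Then $0=D_i(a)=D_i(f)j+fD_i(j)$, so $f\mid D_i(f)j$. As the elements $j$ have gcd $1$, $f\mid D_i(f)$. Degrees are not raised, so $D_if=m_if$ with $m_i\in F$. By Leibniz, $m_i(qq')=m_i(q)+m_i(q')$, so the $m_i$ extend to homomorphisms on all divisorial ideals. For $0\ne a\in A$ we have $f_{aA}=a$ and $m_i(aA)=0$. So we obtain $\mathrm{Cl}(A)\to F^r$.

If all $m_i(q)=0$, then $f_q\in A$, and $f_q^{-1}q\subset B\cap Q(A)=A$ is divisorial with gcd $1$ in $B$. So $v_{\mathfrak p}(f_q^{-1}q)=0$ for all $\mathfrak p$, that is, $f_q^{-1}q=A$ and $q=f_qA$. Every class is represented by such an integral $q$, so the map is injective. $\square$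

**Example 2.2.** In Section 1, $A=\ker D$. As $D$ acts on homogeneous components by integers mod $p$, the scalar $m(q)$ lies in $\mathbb F_p$. The height one prime $q=w_1B\cap A$ contains $w_1^p$ and $w_1w_2^{p-1}$, whose gcd is $w_1$. So $f_q=w_1$ and $m(q)=1$. Hence $\mathrm{Cl}(Z(U))=\mathrm{Cl}(A[\xi])\cong\mathrm{Cl}(A)\cong\mathbb Z/p$, while $\mathrm{Cl}(\mathrm{Sz}(U))=0$.

## 3. Restricted Lie algebras and the theorems

**Definition (restricted Lie algebra, $p$-envelope).** A *restricted* Lie algebra has a map $x\mapsto x^{[p]}$ with $\operatorname{ad}x^{[p]}=(\operatorname{ad}x)^p$, $(cx)^{[p]}=c^px^{[p]}$, and $(a+b)^{[p]}-a^{[p]}-b^{[p]}$ equal to the usual combination of iterated commutators of $a,b$ of length $p$. A *$p$-envelope* of $L$ is here a restricted Lie algebra $\hat L\supset L$ that is generated by $L$ as a restricted Lie algebra.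

A finite dimensional $p$-envelope exists: embed $L$ in some $\mathfrak{gl}(V)$ by the Ado–Iwasawa theorem, where $x^{[p]}=x^p$, and take the restricted subalgebra generated by $L$.

**Example 3.1.** The algebra of Section 1 is restricted, with $y^{[p]}=y$ and $w_i^{[p]}=0$, since $(\operatorname{ad}y)^p=\operatorname{ad}y$ and $(\operatorname{ad}w_i)^2=0$. Now let $L$ have basis $y,e,e'$ with $[y,e]=e$, $[y,e']=ce'$, $[e,e']=0$, where $c\in F\setminus\mathbb F_p$. Then $(\operatorname{ad}y)^p$ acts on $e,e'$ by $1,c^p$. Since $c^p\ne c$, this is not a multiple of the action $1,c$ of $\operatorname{ad}y$, so $L$ is not restricted. As $L$ has center $0$, we may embed it by $\operatorname{ad}$ in $\mathfrak{gl}(L)$. There $(\operatorname{ad}e)^2=(\operatorname{ad}e')^2=0$, and the $p$-envelope generated is spanned by $e,e'$ and all operators acting diagonally on $e,e'$ and killing $y$. It has dimension $4$.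

**Definition ($\Lambda_S(M)$).** For a restricted Lie algebra $M$ and $x\in M$ let $\{x,\cdot\}$ be the derivation of $S=S(M)$ extending $\operatorname{ad}x$. Put
$$\Lambda_S(M)=\{\mu\in\mathrm{Hom}_F(M,F):\exists\,0\ne f\in S,\ \{x,f\}=\mu(x)f\text{ for all }x\in M\}.$$

In Section 1, with $M=L$, let $\lambda_1(y)=1$ and $\lambda_1(w_i)=0$. The element $w_1\in S$ has weight $\lambda_1$. Any $\mu\in\Lambda_S(M)$ kills $w_i=[y,w_i]$, and $\mu(y)\in\mathbb F_p$ because $\{y,\cdot\}$ is diagonalizable on $S$ with eigenvalues in $\mathbb F_p$. So $\Lambda_S(M)=\mathbb F_p\lambda_1$.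

**Theorem A.** Let $L$ be a finite dimensional Lie algebra over $F$ and $\hat L$ a finite dimensional $p$-envelope generated by $L$. Let $M=\bigcap\{\ker\lambda:\lambda\text{ a weight of }\hat L\text{ on }U(\hat L)\}$, a restricted ideal of $\hat L$. Then $\mathrm{Cl}(\mathrm{Sz}(U(L)))\cong\mathrm{Cl}(Z(U(M)))$, and this group embeds in $\Lambda_S(M)$, which is a finite elementary abelian $p$-group of rank $\le\dim M/[M,M]$. In particular, the conjecture holds.

**Theorem B.** For every $r\ge0$ there is a solvable $L$ with $\mathrm{Cl}(\mathrm{Sz}(U(L)))\cong(\mathbb Z/p)^r$. Hence the groups $\mathrm{Cl}(\mathrm{Sz}(U(L)))$ are, up to isomorphism, exactly the finite elementary abelian $p$-groups.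

**Corollary.** If $L=[L,L]$ or $L$ is nilpotent, then $\mathrm{Sz}(U(L))=Z(U(L))$ is a UFD.

## 4. The semi-center as a polynomial ring over a center

Semi-invariants of different weights are awkward to handle together. This section replaces $\mathrm{Sz}(U(L))$ by the center of a smaller enveloping algebra, up to polynomial variables. In Section 1 the smaller algebra is $Fw_1+Fw_2$.

**Step 4.1 (reduction to restricted $L$).** We show $\mathrm{Sz}(U(\hat L))=\mathrm{Sz}(U(L))[z_1,\dots,z_s]$, so that the class groups agree.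

For $x,y\in L$ and $i,k\ge0$ put $v=y^{[p]^k}$. Then
$$[x^{[p]^i},v]=(\operatorname{ad}x)^{p^i}v=-(\operatorname{ad}x)^{p^i-1}[v,x]=-(\operatorname{ad}x)^{p^i-1}(\operatorname{ad}y)^{p^k}(x)\in L.\tag{1}$$
So the span $V$ of all $x^{[p]^i}$, $x\in L$, satisfies $[V,V]\subset L$. By the formula for $(a+b)^{[p]}$ it is closed under the $p$-map, so $V=\hat L$. Thus $[\hat L,\hat L]\subset L$, and $\hat L$ has a basis consisting of a basis of $L$ and elements $e_j=x_j^{[p]^{i_j}}$, $x_j\in L$, $1\le j\le s$. Put $z_j=e_j-x_j^{p^{i_j}}\in U(\hat L)$. It is central, because $\operatorname{ad}e_j=(\operatorname{ad}x_j)^{p^{i_j}}$ on $\hat L$.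

Filter $U(\hat L)$ by degree in the $e_j$, with $U(L)$ in degree $0$. Since $[\hat L,\hat L]\subset L$, the associated graded ring is $U(L)[e_1,\dots,e_s]$ with central variables, and $z_j$ has leading term $e_j$. So $U(\hat L)=U(L)[z_1,\dots,z_s]$, a polynomial ring in central variables.

If $a=\sum a_\alpha z^\alpha\in U(\hat L)_\lambda$ with $a_\alpha\in U(L)$, comparing coefficients in $[x,a]=\lambda(x)a$ for $x\in L$ gives $a_\alpha\in U(L)_{\lambda|_L}$. Conversely, if $a\in U(L)_\lambda$, then $[e_j,a]=(\operatorname{ad}x_j)^{p^{i_j}}a=\lambda(x_j)^{p^{i_j}}a$, so $a$ is a semi-invariant of $\hat L$. This proves the formula for $\mathrm{Sz}(U(\hat L))$; it also shows that the weights of $L$ are the restrictions of the weights of $\hat L$. From now on $L=\hat L$ is restricted.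

**Step 4.2 (the weights form a finite $\mathbb F_p$-space).** Let $\Lambda$ be the set of weights of $L$ on $U(L)$. Each $\lambda\in\Lambda$ vanishes on $[L,L]$, and $\lambda(x^{[p]})=\lambda(x)^p$, since $\operatorname{ad}x^{[p]}=(\operatorname{ad}x)^p$ on $U(L)$. A product of nonzero semi-invariants of weights $\lambda,\mu$ is nonzero of weight $\lambda+\mu$. So $\Lambda$ is closed under addition, and as $p\lambda=0$ it is an $\mathbb F_p$-space.

**Lemma 4.3.** Linear forms with $\lambda(x^{[p]})=\lambda(x)^p$ for all $x$ that are linearly independent over $\mathbb F_p$ are linearly independent over $F$.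

*Proof.* Otherwise take a shortest nontrivial relation $\sum c_i\lambda_i=0$ with one coefficient equal to $1$. Evaluating at $x^{[p]}$ gives $\sum c_i\lambda_i(x)^p=0$, and taking $p$-th roots, $\sum c_i^{1/p}\lambda_i=0$. The difference of the two relations is shorter, hence trivial. So $c_i^{1/p}=c_i$, that is, $c_i\in\mathbb F_p$ for all $i$, a contradiction. $\square$

So $\Lambda$ is finite and has an $\mathbb F_p$-basis $\lambda_1,\dots,\lambda_r$ that is $F$-independent. Let $L_0=\bigcap\ker\lambda_i$. It contains $[L,L]$ and is closed under the $p$-map, so it is a restricted ideal. Choose $t_i\in L$ with $\lambda_i(t_j)=\delta_{ij}$. Then $t_i^{[p]}-t_i\in L_0$. Put $\xi_i=t_i^p-t_i^{[p]}$, a central element of $U(L)$.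

Filter $U(L)$ by degree in the $t_i$, with $L_0$ in degree $0$. As $[L,L]\subset L_0$, the associated graded ring is $U(L_0)[t_1,\dots,t_r]$ with central variables. The leading term of $\xi^\gamma t^\alpha$ is $t^{p\gamma+\alpha}$. Hence
$$U(L)=\bigoplus_{0\le\alpha_i<p}B\,t^\alpha,\qquad B=U(L_0)[\xi_1,\dots,\xi_r]\text{ a polynomial ring.}\tag{2}$$

**Proposition 4.4.** $\mathrm{Sz}(U(L))=Z(U(L_0))[\xi_1,\dots,\xi_r]$.

*Proof of $\supseteq$.* $L$ acts on $Z(U(L_0))$ by $\operatorname{ad}$, and $L_0$ acts by $0$. The $t_i$ act by operators $D_i$ that commute, as $[t_i,t_j]\in L_0$, and satisfy $D_i^p=D_i$, as $t_i^{[p]}-t_i\in L_0$. The polynomial $X^p-X$ has distinct roots in $F$, so $Z(U(L_0))$ is spanned by common eigenvectors of the $D_i$. These are semi-invariants, and the $\xi_i$ are central.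

*Proof of $\subseteq$, first part: many central semi-invariants.* Let $0\ne a=\sum u_\alpha t^\alpha\in U(L)_\lambda$, $u_\alpha\in B$. As $\lambda$ vanishes on $L_0$, $a$ commutes with $L_0$. Let $y\in L_0$. Moving $y$ to the left through $t^\alpha$ by $t_iy=yt_i+[t_i,y]$, $[t_i,y]\in L_0$, only deletes factors $t_i$. Similarly $[t_j,t^\alpha]$ is a sum of terms in which one factor $t_i$ is replaced by $[t_j,t_i]\in L_0$, which is then moved to the left. So $[y,t^\alpha]$ and $[t_j,t^\alpha]$ lie in $\sum_{\beta\le\alpha,\beta\ne\alpha}Bt^\beta$. Choose $\alpha$ with $u_\alpha\ne0$ and $|\alpha|$ maximal. Comparing coefficients of $t^\alpha$ gives $[y,u_\alpha]=0$ for $y\in L_0$ and $[t_j,u_\alpha]=\lambda(t_j)u_\alpha$. A nonzero coefficient of $u_\alpha$ with respect to the monomials in $\xi$ has the same properties, so it lies in $Z(U(L_0))\cap U(L)_\lambda$. Since $\lambda\in\Lambda$ was arbitrary, there are $0\ne b_i\in Z(U(L_0))\cap U(L)_{\lambda_i}$ for $i=1,\dots,r$.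

*Second part: the argument of Section 1.* We have $t_ib_i=b_i(t_i+1)$ and $t_jb_i=b_it_j$ for $j\ne i$. The element $b_i$ commutes with $B$, and with $a$ because $\mathrm{Sz}(U(L))$ is commutative. Cancelling $b_i$ in $ab_i-b_ia=0$,
$$\sum_\alpha u_\alpha\,t_1^{\alpha_1}\cdots\big((t_i+1)^{\alpha_i}-t_i^{\alpha_i}\big)\cdots t_r^{\alpha_r}=0 .$$
Suppose $k=\max\{\alpha_i:u_\alpha\ne0\}\ge1$, and let $\alpha_i=k$, $u_\alpha\ne0$. Only $\alpha$ itself contributes to the coefficient of $t^{\alpha-\epsilon_i}$, where $\epsilon_i$ is the $i$-th unit vector. That coefficient is $k\,u_\alpha\ne0$, as $0<k<p$. This is a contradiction. Doing this for all $i$ gives $a=u_0\in B$, and since $a$ commutes with $L_0$, its $\xi$-coefficients lie in $Z(U(L_0))$. $\square$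

**Step 4.5 (what remains to be shown).** Put $M=L_0$ and $Z=Z(U(M))$. Since $\mathrm{Sz}(U(L))=Z[\xi]$ is Krull, so is $Z=Z[\xi]\cap Q(Z)$, and
$$\mathrm{Cl}(\mathrm{Sz}(U(L)))\cong\mathrm{Cl}(Z).\tag{3}$$
For a restricted Lie algebra $M$ with basis $x_1,\dots,x_n$, the elements $x_j^p-x_j^{[p]}$ are central in $U(M)$. Comparing leading terms, they generate a polynomial ring $O$ over which $U(M)$ is free of rank $p^n$, with basis $x^\alpha$, $0\le\alpha_j<p$. So $Z\subset U(M)$ is a finite $O$-module. Therefore $Z$ is a Noetherian normal domain.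

*The PI degree $d$ of $U(L)$ is a power of $p$.* Let $l=\dim L$ and let $O_L\subset U(L)$ be the analogous polynomial ring. Then $U(L)\otimes_{O_L}Q(O_L)$ is a domain of dimension $p^l$ over the field $Q(O_L)$, hence a division ring, with center $Q(Z(U(L)))$. So $d^2\,[Q(Z(U(L))):Q(O_L)]=p^l$. By the torsion theorem, *every element of $\mathrm{Cl}(Z)$ has $p$-power order.* In Section 1, for instance, $O_L=F[w_1^p,w_2^p,\xi]$. There $Q(B)=Q(A)(w_1)$ has degree $p$ over $Q(A)$, because $w_2/w_1=w_2w_1^{p-1}/w_1^p\in Q(A)$, $w_1^p\in A$ and $w_1\notin Q(A)$. So $Q(A)$ has degree $p^2/p=p$ over $Q(B^p)$, and $d^2=p^3/p$, $d=p$.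

*The group $\Lambda_S(M)$.* On $S(M)$ we have $\{x^{[p]},\cdot\}=\{x,\cdot\}^p$, since both are derivations agreeing on $M$. As in Step 4.2, $\Lambda_S(M)$ is an $\mathbb F_p$-space of linear forms that vanish on $[M,M]$ and satisfy $\mu(x^{[p]})=\mu(x)^p$. By Lemma 4.3 it is finite of rank $\le\dim M/[M,M]$.

So Theorem A follows from the next theorem: by the torsion statement, $w$ below is then injective.

**Theorem C.** Let $M$ be restricted and let $Z=Z(U(M))$ be a Noetherian normal domain. There is a homomorphism $w:\mathrm{Cl}(Z)\to\Lambda_S(M)$ whose kernel contains no nontrivial element of $p$-power order.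

## 5. The gcd of an ideal of the center, taken in the symmetric algebra

In Lemma 2.1 we took the gcd of $q$ in a factorial ring containing $A$. Now $Z$ sits in the noncommutative ring $U=U(M)$, but $\operatorname{gr}U=S$ is factorial. So we enlarge $q$ to an ideal $I(q)$ of $U$ and take the gcd of its symbols.

Let $n=\dim M$. If $n\le1$, then $Z=U(M)$ is a polynomial ring, $\mathrm{Cl}(Z)=0$, and there is nothing to prove. Let $n\ge2$. Write $\deg u$ and $\operatorname{gr}u$ for the degree and symbol of $0\ne u\in U$; put $U_k=0$ for $k<0$, and note $U_0=F$. For $x\in M$ and $u\in U_k$ we have $[x,u]\in U_k$, and its image in $S_k=U_k/U_{k-1}$ is $\{x,\cdot\}$ applied to the image of $u$. Let $O\subset Z$ be as in Step 4.5. Elements of $Q(Z)$ commute with $U$, so $U\cap Q(Z)=Z$ inside $Q(U)$. For a height one prime $\mathfrak p$ of $Z$ let $U_{\mathfrak p}=U\otimes_ZZ_{\mathfrak p}\subset Q(U)$.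

**Step 5.1 ($U=\bigcap_{\mathfrak p}U_{\mathfrak p}$ over the height one primes of $Z$).** This lets us test membership in $U$ in codimension one. Since $U$ is free over the normal domain $O$, $U=\bigcap U_{\mathfrak r}$ over the height one primes $\mathfrak r$ of $O$. By going-down, valid because $Z$ is integral over the normal ring $O$, every prime of $Z$ has the height of its contraction to $O$. So the maximal ideals of $Z_{\mathfrak r}$ come from the height one primes $\mathfrak p$ over $\mathfrak r$, and every height one prime of $Z$ occurs for some $\mathfrak r$. A torsion free module $N$ over a domain is the intersection of its localizations at maximal ideals: if $v$ lies in all of them, the ideal of those $c$ with $cv\in N$ is in no maximal ideal. So $U_{\mathfrak r}=\bigcap_{\mathfrak p\mid\mathfrak r}U_{\mathfrak p}$, and the claim follows.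

**Step 5.2 (the ideals $I(q)$).** For a nonzero divisorial ideal $q\subset Z$ put
$$I(q)=\{u\in U:q^{-1}u\subset U\}.$$
As $q^{-1}$ is central, this is a two-sided ideal; it contains $q$. We use the following properties:
$$I(q)=\bigcap_{\mathfrak p}q_{\mathfrak p}U_{\mathfrak p},\quad I(q)I(q')\subset I(qq'),\quad I(aZ)=aU,\quad I(q)\cap Z=q.\tag{4}$$
For the first, Step 5.1 says that $u\in I(q)$ if and only if $(q^{-1})_{\mathfrak p}u\subset U_{\mathfrak p}$ for all $\mathfrak p$. Since $q_{\mathfrak p}=\pi^vZ_{\mathfrak p}$ and $(q^{-1})_{\mathfrak p}=\pi^{-v}Z_{\mathfrak p}$ for a uniformizer $\pi$, this means $u\in\pi^vU_{\mathfrak p}=q_{\mathfrak p}U_{\mathfrak p}$. The second follows from $q_{\mathfrak p}q'_{\mathfrak p}=(qq')_{\mathfrak p}$. The third is clear, and $I(q)\cap Z=\{u\in Z:q^{-1}u\subset U\cap Q(Z)=Z\}=(q^{-1})^{-1}=q$.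

**Step 5.3 (the weight of $q$).** Let $\operatorname{gr}I(q)\subset S$ be the homogeneous ideal spanned by the symbols of elements of $I(q)$, and write
$$\operatorname{gr}I(q)=f_qJ_q,\qquad f_q=\gcd(\operatorname{gr}I(q)).$$
Then $f_q$ is homogeneous, and the elements of the homogeneous ideal $J_q$ have no common prime factor. Height one primes of $S$ are principal, so this means $J_q=S$ or $\dim S/J_q\le n-2$.

From $[x,I(q)]\subset I(q)$ we get $\{x,\operatorname{gr}I(q)\}\subset\operatorname{gr}I(q)$. With $f=f_q$ and $j\in J_q$, $\{x,f\}j+f\{x,j\}=\{x,fj\}\in fS$, so $f\mid\{x,f\}j$. For each prime factor $\pi$ of $f$ some $j\in J_q$ is not divisible by $\pi$; hence $f\mid\{x,f\}$. As $\{x,\cdot\}$ preserves degrees, $\{x,f_q\}=\mu(x)f_q$ with $\mu\in\Lambda_S(M)$. Put $w(q)=\mu$.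

**Example 5.4.** Take $M=L$ from Section 1, so $Z=A[\xi]$, and let $q=w_1B[\xi]\cap Z$. We claim $I(q)=w_1U$. If $c\in q^{-1}$, then $cw_1\cdot w_1^{p-1}$ and $cw_1\cdot w_2^{p-1}$ lie in $Z\subset B[\xi]$, so $cw_1\in B[\xi]$ by coprimality, and $c\,w_1U\subset U$. Conversely, $w_2/w_1\in q^{-1}$, because it lies in $Q(A)$ and maps $q$ into $B[\xi]\cap Q(Z)\subset Z$. So $u\in I(q)$ gives $w_2u\in w_1U$. Writing $u=\sum b_\alpha y^\alpha$, we get $w_1\mid w_2b_\alpha$, so $w_1\mid b_\alpha$. Hence $f_q=w_1$, $J_q=S$, and $w(q)=\lambda_1$.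

**Step 5.5 ($f_{qq'}=f_qf_{q'}$ up to scalars).** This makes $w$ additive. First a divisibility, then a count of degrees.

Every nonzero homogeneous element of $\operatorname{gr}I(q)$ is a symbol, and symbols multiply. So $I(q)I(q')\subset I(qq')$ shows that $f_{qq'}$ divides $f_qf_{q'}jj'$ for all homogeneous $j\in J_q$, $j'\in J_{q'}$. Given a prime $\pi$ of $S$ we can choose $j,j'$ not divisible by $\pi$. So $f_{qq'}\mid f_qf_{q'}$.

For the degrees, the exact sequence $0\to(S/J_q)(-\deg f_q)\to S/f_qJ_q\to S/f_qS\to0$ and $\dim S/J_q\le n-2$ give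
$$\dim\frac{U_k}{I(q)\cap U_k}=\dim(S/f_qJ_q)_{\le k}=\deg f_q\cdot\frac{k^{n-1}}{(n-1)!}+O(k^{n-2}).\tag{5}$$
Let $\mathfrak p_1,\dots,\mathfrak p_s$ be the finitely many height one primes with $q'_{\mathfrak p}\ne Z_{\mathfrak p}$. There is $0\ne z\in q$ with $q_{\mathfrak p_i}=zZ_{\mathfrak p_i}$ for all $i$. If $s=0$, any $0\ne z\in q$ will do. Otherwise, with $T=Z\setminus(\mathfrak p_1\cup\dots\cup\mathfrak p_s)$, the ring $T^{-1}Z$ is normal with maximal ideals $T^{-1}\mathfrak p_i$ by prime avoidance. It is therefore a semilocal Dedekind domain, hence a PID, and we take a generator of $T^{-1}q$ lying in $q$.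

Multiplication by $z$ maps $U$ to $I(q)$ and $I(q')$ to $I(qq')$. If $zu\in I(qq')$, then $zu\in zq'_{\mathfrak p_i}U_{\mathfrak p_i}$, so $u\in q'_{\mathfrak p_i}U_{\mathfrak p_i}$ for all $i$. At the other primes this is automatic. So $u\in I(q')$. Hence $U/I(q')\to I(q)/I(qq')$, $u\mapsto zu$, is injective, and
$$\dim\frac{U_k}{I(qq')\cap U_k}\ \ge\ \dim\frac{U_k}{I(q)\cap U_k}+\dim\frac{U_{k-\deg z}}{I(q')\cap U_{k-\deg z}} .$$
Comparing coefficients of $k^{n-1}$ by (5), $\deg f_{qq'}\ge\deg f_q+\deg f_{q'}$. With the divisibility, $f_{qq'}=f_qf_{q'}$ up to scalars.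

**Step 5.6 ($w$ is defined on classes).** By Step 5.5 and Leibniz, $w(qq')=w(q)+w(q')$, so $w$ extends to all divisorial fractional ideals. For $0\ne a\in Z$ we have $I(aZ)=aU$, so $f_{aZ}=\operatorname{gr}a$. Since $[x,a]=0$, $\{x,\operatorname{gr}a\}=0$, so $w(aZ)=0$. So $w:\mathrm{Cl}(Z)\to\Lambda_S(M)$ is a well-defined homomorphism.

## 6. Lifting the gcd, and an obstruction in negative degree

Let $q\subset Z$ be divisorial with $w(q)=0$ and $q^{(P)}=aZ$, $P=p^e$. We must show that $q$ is principal. Put
$$I=I(q),\quad f=f_q,\quad J=J_q,\quad D=\deg f .$$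
Then $\{x,f\}=0$ for all $x\in M$, and $\operatorname{gr}a=f^P$ after scaling $a$, by Step 5.5.

In Lemma 2.1 the corresponding step was one line, because $f_q$ lay in $A$ and generated $q$. Here $f$ lies only in $S$. It would be enough to lift it into $I$:

**Lemma 6.1.** If there is $b\in I$ with $\operatorname{gr}b=f$, then $b\in Z$ and $q=bZ$.

*Proof.* $bU\subset I$ and $\operatorname{gr}(bU)=fS\supset fJ=\operatorname{gr}I$, so $I=bU$. For $x\in M$, $[x,b]\in I\cap U_D=bU\cap U_D=bU_0=Fb$. So $[x,b]=\nu(x)b$ with $\nu(x)\in F$. In $S_D$ this reads $\nu(x)f=\{x,f\}=0$, so $\nu(x)=0$ and $b$ is central. Finally $q=I\cap Z=bU\cap Z=bZ$, since $bu\in Z$ implies $u\in U\cap Q(Z)=Z$. $\square$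

The existence of $b$ is not automatic. An arbitrary element of $U_D$ with symbol $f$ need not lie in $I$; indeed $f\in\operatorname{gr}I=fJ$ only if $J=S$, and so far we know only that $J$ has no common prime factor. Nor is it enough to work with symbols of $p$-th powers. There is always a central element with symbol $f^p$, since replacing each $x_j^p$ by $x_j^p-x_j^{[p]}$ in $f^p$ gives an element of $O$. But it need not lie in $I(q^{(p)})$: for abelian $M$ with trivial $p$-map and $q=(x_1+1)$ we have $f=x_1$, while $x_1^p\notin(x_1+1)^pU$.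

A sensible attempt is to lift locally and glue. Let $s_1,\dots,s_k$ generate $J$. After inverting $s_i$, the ideal $fJ$ becomes $fS_{s_i}$, so $f$ lifts locally into $I$. Two local lifts differ on overlaps by a factor $1+(\text{term of order }m)\,G_{ij}$, and the leading part $g_{ij}$ of $G_{ij}$ is an element of $S_{s_is_j}$ of degree $-m<0$. The lifts can be corrected to agree one order further if
$$g_{ij}=\kappa_i-\kappa_j\quad\text{with }\kappa_i\in(S_{s_i})_{-m}.$$
At this point the attempt stops, since such $\kappa_i$ need not exist in general. For $S=F[x_1,x_2]$, $s_1=x_1$, $s_2=x_2$, the element $1/(x_1x_2)$ of degree $-2$ is not such a difference: $S_{x_1}$ contains only monomials with nonnegative exponent of $x_2$, and $S_{x_2}$ only those with nonnegative exponent of $x_1$.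

What we have not used is $q^{(P)}=aZ$. The $P$-th powers of the local lifts differ from one global element $a$ by local units. If the $P$-th power of $1+\hbar^mG_{ij}$ were $1+\hbar^{mP}G_{ij}^P$, we would get $g_{ij}^P=h_i-h_j$. In a polynomial ring Frobenius allows us to extract a $P$-th root from such an equation. In the example above, $1/(x_1^px_2^p)$ is still not a difference. So the power relation forces the obstruction to vanish. The difficulty is noncommutativity, as the factors of the $P$-th power are twisted by automorphisms. Here the condition $w(q)=0$ will make the twist small enough.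

## 7. Truncated Rees rings and two gluing lemmas

**Definition (Rees ring, truncations).** Let $\tilde U=\bigoplus_kU_k\hbar^k\subset U[\hbar]$ with $\hbar$ central of degree $1$. For $N\ge1$ let $R=R^{(N)}=\tilde U/\hbar^N\tilde U$. For $0\ne v\in U$ put $\tilde v=v\hbar^{\deg v}$.

For the algebra of Section 1, $\tilde U$ is generated by $\hbar$, $\tilde y=y\hbar$, $\tilde w_i=w_i\hbar$, with $[\tilde y,\tilde w_i]=\hbar\tilde w_i$ and $[\tilde w_1,\tilde w_2]=0$. In general $\tilde U$ is generated by $\hbar$ and the $\tilde x=x\hbar$, $x\in M$. We have $\tilde U/\hbar\tilde U=S$, and $R$ is graded with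
$$R_k=U_k/U_{k-N},\qquad R_k=U_k\ \text{ for }k<N.\tag{6}$$
Let $\tilde I=\bigoplus(I\cap U_k)\hbar^k$. Then $\tilde I\cap\hbar^l\tilde U=\hbar^l\tilde I$ and $\tilde I/\hbar\tilde I=\operatorname{gr}I=fJ$. So $\tilde I^{(N)}=\tilde I/\hbar^N\tilde I$ is a two-sided ideal of $R$, and $\tilde I^{(N)}\cap\hbar^lR=\hbar^l\tilde I^{(N)}$ for $l\le N$.

**Localization.** Choose nonzero homogeneous generators $s_1,\dots,s_k$ of $J$. Since $s_i^p$ is a polynomial in $x_1^p,\dots,x_n^p$, replacing $x_j^p$ by $x_j^p-x_j^{[p]}$ gives $\sigma_i\in O$ with $\operatorname{gr}\sigma_i=s_i^p$. The elements $\tilde\sigma_i$ are central. Put $R_i=R[\tilde\sigma_i^{-1}]$, $R_{ij}=R[(\tilde\sigma_i\tilde\sigma_j)^{-1}]$; these are $\mathbb Z$-graded. Let $\tilde I_i,\tilde I_{ij}$ be the corresponding localizations of $\tilde I^{(N)}$. As $\hbar$ is regular on $\tilde U$, multiplication by $\hbar^l$ gives $S\cong\hbar^lR/\hbar^{l+1}R$ for $l<N$, up to a shift of degree. As localization is exact,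
$$S_{s_i}=R_i/\hbar R_i\cong\hbar^lR_i/\hbar^{l+1}R_i,\qquad S_{s_is_j}=R_{ij}/\hbar R_{ij}\cong\hbar^lR_{ij}/\hbar^{l+1}R_{ij}\qquad(0\le l<N).\tag{7}$$
This has four consequences.

1. $R\subset R_i\subset R_{ij}$. A nonzero element lies in $\hbar^lR\setminus\hbar^{l+1}R$ for some $l<N$, and its class in $S$ stays nonzero in $S_{s_i}$; similarly for the second inclusion.
2. An element $r$ of $R_i$ or $R_{ij}$ whose image $\bar r$ mod $\hbar$ is nonzero is left and right regular. If $r'=\hbar^lr''$ is not divisible by $\hbar^{l+1}$, then $rr'$ and $r'r$ have class $\bar r\,\bar r''\ne0$ in $\hbar^l(\cdot)/\hbar^{l+1}(\cdot)$.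
3. $[R_i,R_i]\subset\hbar R_i$ and $[R_{ij},R_{ij}]\subset\hbar R_{ij}$, as the quotients are commutative.
4. $\tilde I_i\cap\hbar^lR_i=\hbar^l\tilde I_i$ for $l\le N$, and $\tilde I_i/\hbar\tilde I_i=fJ_{s_i}=fS_{s_i}$ because $s_i\in J$. Likewise over $R_{ij}$.

**Lemma 7.1.** If $r_i\in R_i^{(N)}$ satisfy $r_i=r_j$ in $R_{ij}^{(N)}$ for all $i,j$, there is a unique $r\in R^{(N)}$ inducing all $r_i$. If the $r_i$ are homogeneous of degree $k$, so is $r$.

*Proof.* Uniqueness and the last statement follow from the graded inclusion $R\subset R_i$. Existence is by induction on $N$. For $N=1$ the $r_i$ are one element of $\bigcap_iS_{s_i}$. Written in lowest terms, its denominator divides a power of each $s_i$, and the $s_i$ have no common prime factor. So it lies in $S$. For $N>1$, lift a solution modulo $\hbar^{N-1}$ to $r''\in R^{(N)}$. The elements $r_i-r''\in\hbar^{N-1}R_i\cong S_{s_i}$ are compatible, so by the case $N=1$ they come from an element of $\hbar^{N-1}R\cong S$; add it to $r''$. $\square$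

**Lemma 7.2.** Let $g_{ij}\in S_{s_is_j}$ be homogeneous of degree $-m$ and let $g_{ij}^P=h_i-h_j$ for all $i,j$, with $h_i\in S_{s_i}$. Then there are $\kappa_i\in(S_{s_i})_{-m}$ with $g_{ij}=\kappa_i-\kappa_j$ for all $i,j$.

*Proof.* Once we have some $\kappa_i\in S_{s_i}$ with $g_{ij}=\kappa_i-\kappa_j$, we take components of degree $-m$. For $P=1$ put $\kappa_i=h_i$. Otherwise $(g_{ij}^{P/p})^p=h_i-h_j$, and it suffices, applying the argument $e$ times, to extract one $p$-th root: if $g_{ij}^p=h_i-h_j$, with $g_{ij}$ not necessarily homogeneous, then $g_{ij}=\kappa_i-\kappa_j$ with $\kappa_i\in S_{s_i}$.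

As $F$ is perfect, $S^p=F[x_1^p,\dots,x_n^p]$ is the set of $p$-th powers of elements of $S$. The ring $S$ is $S^p$-free on the monomials $x^\alpha$, $0\le\alpha_j<p$. Let $\pi:S\to S^p$ be the $S^p$-linear projection onto the coefficient of $1$. It extends to $S_{s_i}=S[s_i^{-p}]$ and to $S_{s_is_j}$ by linearity over the localized $S^p$. Applying $\pi$ to $g_{ij}^p=h_i-h_j$ gives $g_{ij}^p=\pi(h_i)-\pi(h_j)$. Now $\pi(h_i)\in S^p[s_i^{-p}]$, and every element there is $\kappa_i^p$ for some $\kappa_i\in S_{s_i}$. So $g_{ij}^p=(\kappa_i-\kappa_j)^p$, and $g_{ij}=\kappa_i-\kappa_j$ because $S_{s_is_j}$ is a domain of characteristic $p$. $\square$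

## 8. Frobenius removes the obstruction

**Step 8.1 (finitely many orders suffice).** For $m\ge1$ let $E(m)$ be the statement: *there is $v\in R^{(m)}_D$ with $v\equiv f$ mod $\hbar$ whose image in $R_i^{(m)}$ lies in $\tilde I_i^{(m)}$ for every $i$.* $E(1)$ holds with $v=f$, as $\tilde I^{(1)}_i=fS_{s_i}$. Also $E(m+1)$ implies $E(m)$ by reduction. We show that $E(N_0)$ for one large $N_0$ gives the element $b$ wanted in Lemma 6.1.

As $Z$ is Noetherian, $q^{-1}=\sum_lZc_l$ is a finite sum with $c_l\ne0$. Choose $0\ne z_l\in Z$ with $z_lc_l\in Z$. Put $\delta_l=\deg(z_lc_l)-\deg z_l$, and let $N_0\ge1$ be an integer larger than $D$ and than all $D+\deg(z_lc_l)$.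

**Claim 1.** $E(N_0)$ implies that there is $b\in I$ with $\operatorname{gr}b=f$.

*Proof.* Let $N=N_0$. As $D<N$, $v\in R_D=U_D$ by (6), say $v=b\hbar^D$ with $b\in U_D$ and $\operatorname{gr}b=f$. We show $c_lb\in U$ for all $l$.

For $0\ne u\in I$ we have $c_lu\in U$, and degrees in $z_l(c_lu)=(z_lc_l)u$ give $\deg(c_lu)=\deg u+\delta_l$. So $u\hbar^k\mapsto c_lu\,\hbar^{k+\delta_l}$ is a well-defined $\tilde U$-linear map $\tilde I\to\tilde U$, homogeneous of degree $\delta_l$. It induces maps $C_l:\tilde I_i\to R_i$, compatible on overlaps, with $\tilde z_l\,C_l(\cdot)=\widetilde{z_lc_l}\,(\cdot)$. By Lemma 7.1 the elements $C_l(v)\in R_i$ glue to some $\omega\in R_{D+\delta_l}$. Since $D+\delta_l\le D+\deg(z_lc_l)<N$, $\omega=\omega'\hbar^{D+\delta_l}$ with $\omega'\in U_{D+\delta_l}$. The equation $\tilde z_l\,\omega=\widetilde{z_lc_l}\,v$ holds in $R$, since it holds in the $R_i\supset R$. It is in degree $D+\deg(z_lc_l)<N$, where $R$ coincides with $\tilde U$. So $z_l\omega'=z_lc_lb$ and $c_lb=\omega'\in U$. Hence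 $q^{-1}b\subset U$, that is, $b\in I$. $\square$

Suppose now that $E(N_0)$ fails. Let $1\le m<N_0$ be maximal such that $E(m)$ holds; then $E(m+1)$ fails. Let $v$ be as in $E(m)$ and put $N=PN_0+1$, $R=R^{(N)}$. We aim for a contradiction.

**Step 8.2 (local generators and the obstruction).** Lift the image of $v$ in $\tilde I_i^{(m)}$ to $\beta_i\in(\tilde I_i)_D$ at level $N$. Its image mod $\hbar$ is $f$, which generates $\tilde I_i/\hbar\tilde I_i=fS_{s_i}$. So $\tilde I_i=R_i\beta_i+\hbar\tilde I_i$, and as $\hbar$ is nilpotent, iterating gives $\tilde I_i=R_i\beta_i$. In the same way $\tilde I_i=\beta_iR_i$, and likewise over $R_{ij}$. By consequence 2, $\beta_i$ is regular. Hence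
$$\beta_ir=\tau_i(r)\beta_i$$
defines a degree-preserving $F[\hbar]$-linear ring automorphism $\tau_i$ of $R_i$, and compatibly of $R_{ij}$, fixing central elements.

On $R_{ij}$ both $\beta_i$ and $\beta_j$ generate $\tilde I_{ij}$, so $\beta_i=\gamma_{ij}\beta_j$ with a unit $\gamma_{ij}\in(R_{ij})_0$. Both reduce to $v$ modulo $\hbar^m$, so $\beta_i-\beta_j\in\hbar^mR_{ij}\cap\tilde I_{ij}=\hbar^m\tilde I_{ij}=\hbar^mR_{ij}\beta_j$. Cancelling $\beta_j$,
$$\gamma_{ij}=1+\hbar^mG_{ij},\qquad G_{ij}\in(R_{ij})_{-m}.$$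
Let $g_{ij}\in(S_{s_is_j})_{-m}$ be the image of $G_{ij}$ mod $\hbar$.

**Claim 2.** There are no $\kappa_i\in(S_{s_i})_{-m}$ with $g_{ij}=\kappa_i-\kappa_j$ for all $i,j$.

*Proof.* Otherwise lift $\kappa_i$ to $K_i\in(R_i)_{-m}$. On overlaps
$$(1-\hbar^mK_i)\beta_i-(1-\hbar^mK_j)\beta_j=\hbar^m(G_{ij}\beta_j-K_i\beta_i+K_j\beta_j)\in\hbar^{m+1}R_{ij},$$
since the bracket is $(g_{ij}-\kappa_i+\kappa_j)f=0$ mod $\hbar$. By Lemma 7.1 the elements $(1-\hbar^mK_i)\beta_i\in\tilde I_i$ glue modulo $\hbar^{m+1}$ to an element of $R_D^{(m+1)}$. It is $\equiv f$ mod $\hbar$ and lies locally in $\tilde I_i^{(m+1)}$. So $E(m+1)$ holds, a contradiction. $\square$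

**Claim 3 (the twist is small).** $\tau_i\equiv\mathrm{id}$ mod $\hbar^{m+1}$ on $R_i$ and $R_{ij}$.

*Proof.* We first see that the $\tau_i$ agree modulo $\hbar^{m+1}$, then glue and use $w(q)=0$. On $R_{ij}$, $\beta_ir=\gamma_{ij}\beta_jr=\gamma_{ij}\tau_j(r)\gamma_{ij}^{-1}\beta_i$. So $\tau_i(r)=\gamma_{ij}\tau_j(r)\gamma_{ij}^{-1}$ and
$$\tau_i(r)-\tau_j(r)=\hbar^m[G_{ij},\tau_j(r)]\gamma_{ij}^{-1}\in\hbar^{m+1}R_{ij}$$
by consequence 3. Let $x\in M$, $\tilde x=x\hbar$. By Lemma 7.1 the elements $\tau_i(\tilde x)-\tilde x$ mod $\hbar^{m+1}$ glue to some $\theta\in R_1^{(m+1)}=U_1$; here (6) applies as $m\ge1$. Modulo $\hbar$ the defining equation reads $f\bar r=\overline{\tau_i(r)}f$ in the domain $S_{s_i}$, so $\tau_i$ is the identity mod $\hbar$. Hence $\theta\in\hbar R_0^{(m+1)}=F\hbar$, say $\theta=\mu'(x)\hbar$, and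
$$[\beta_i,\tilde x]=(\tau_i(\tilde x)-\tilde x)\beta_i\equiv\hbar\,\mu'(x)\beta_i\quad\text{mod }\hbar^2 .$$
On the other hand, write $\beta_i=\varphi\hbar^D+\hbar\rho$ with $\varphi\in U_D$, $\operatorname{gr}\varphi=f$, $\rho\in R_i$. Since $\{x,f\}=0$, we have $[\varphi,x]\in U_{D-1}$, so $[\varphi\hbar^D,\tilde x]=[\varphi,x]\hbar^{D+1}\in\hbar^2R$. Also $[\hbar\rho,\tilde x]\in\hbar^2R_i$. So $\hbar\mu'(x)\beta_i\in\hbar^2R_i$, and by (7) with $l=1$, $\mu'(x)f=0$, that is, $\mu'(x)=0$.

Thus $\tau_i(\tilde x)\equiv\tilde x$ mod $\hbar^{m+1}$. The ring $R_i$ is generated by $\hbar$, the $\tilde x$ and the central element $\tilde\sigma_i^{-1}$. So $\tau_i\equiv\mathrm{id}$ mod $\hbar^{m+1}$ on $R_i$, and similarly on $R_{ij}$. $\square$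

**Step 8.3 (the $P$-th power of the local generators).** Now $q^{(P)}=aZ$ enters. By (4), $I^P\subset I(q^{(P)})=aU$. Since $\operatorname{gr}a=f^P$ has degree $PD$, $aU\cap U_k=aU_{k-PD}$. So $\tilde I^P\subset\tilde a\tilde U$ with $\tilde a=a\hbar^{PD}$ central. Hence $\beta_i^P=\tilde a\,\varepsilon_i$ with $\varepsilon_i\in(R_i)_0$. The element $\tilde a$ is regular, being $f^P$ mod $\hbar$, and reducing mod $\hbar$ gives $f^P=f^P\bar\varepsilon_i$. So $\varepsilon_i\equiv1$ mod $\hbar$. On $R_{ij}$, moving the $\beta_j$ to the right,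
$$\beta_i^P=(\gamma_{ij}\beta_j)^P=\Pi\,\beta_j^P,\qquad\Pi=\gamma_{ij}\,\tau_j(\gamma_{ij})\cdots\tau_j^{P-1}(\gamma_{ij}),$$
and cancelling $\tilde a$,
$$\varepsilon_i=\Pi\,\varepsilon_j\quad\text{in }R_{ij}.\tag{8}$$

**Claim 4.** $\Pi\equiv1+\hbar^{mP}G_{ij}^P$ mod $\hbar^{mP+1}$.

Let us first do $P=p=2$ by hand. Write $G=G_{ij}$ and $\Delta=\tau_j-1$. Then
$$\Pi=(1+\hbar^mG)(1+\hbar^m\tau_j(G))=1+\hbar^m(2G+\Delta(G))+\hbar^{2m}G(G+\Delta(G)).$$
Here $2G=0$, and by Claim 3 $\hbar^m\Delta(G)\in\hbar^{2m+1}R_{ij}$. So $\Pi\equiv1+\hbar^{2m}G^2$ mod $\hbar^{2m+1}$. If we knew only $\Delta(G)\in\hbar^mR_{ij}$, the term $\hbar^m\Delta(G)$ would have the same order as $\hbar^{2m}G^2$ and could not be dropped. This is the reason for Claim 3.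

*Proof.* The operator $\Delta=\tau_j-1$ on $R_{ij}$ is $F[\hbar]$-linear, so Claim 3 gives $\Delta^s(R_{ij})\subset\hbar^{s(m+1)}R_{ij}$. From $\tau_j^r=(1+\Delta)^r$ we get $\tau_j^r(\gamma_{ij})=1+\hbar^m\sum_s\binom rs\Delta^s(G)$. Expanding the ordered product, $\Pi-1$ is the sum, over $1\le h\le P$ and $s_1,\dots,s_h\ge0$, of
$$c_{s_1,\dots,s_h}(P)\;\hbar^{mh}\,\Delta^{s_1}(G)\cdots\Delta^{s_h}(G),\qquad c_{s_1,\dots,s_h}(X)=\sum_{0\le r_1<\dots<r_h<X}\ \prod_l\binom{r_l}{s_l}.$$
Such a term is divisible by $\hbar^{mh+(m+1)\sum s_l}$.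

Put $\delta=h+\sum s_l$. We claim that $c_{s_1,\dots,s_h}(X)$ is an integral combination of $\binom X1,\dots,\binom X\delta$, for all integers $X\ge0$. For $h=1$, $c_{s_1}(X)=\sum_{r<X}\binom r{s_1}=\binom X{s_1+1}$. For $h>1$, $c_{s_1,\dots,s_h}(X)=\sum_{r<X}c_{s_1,\dots,s_{h-1}}(r)\binom r{s_h}$. By induction the summand is an integer-valued polynomial in $r$ of degree at most $\delta-1$. Such a polynomial is an integral combination of $\binom r0,\dots,\binom r{\delta-1}$. Summing with $\sum_{r<X}\binom rk=\binom X{k+1}$ proves the claim.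

For $P=p^e$ we have $\binom Pk\equiv0$ mod $p$ for $0<k<P$. So $c\equiv0$ mod $p$ unless $\delta\ge P$. Let $\delta\ge P$. If $h<P$, then $\sum s_l\ge P-h$ and the $\hbar$-order is at least $mh+(m+1)(P-h)=mP+(P-h)>mP$. If $h=P$ and some $s_l>0$, the order is at least $mP+(m+1)>mP$. The only remaining term has $h=P$ and all $s_l=0$; then $c=1$, and the term is $\hbar^{mP}G^P$. $\square$

**Step 8.4 (the contradiction).** By (8), Claim 4 and $\varepsilon_j\equiv1$ mod $\hbar$,
$$\varepsilon_i-\varepsilon_j=(\Pi-1)\varepsilon_j\equiv\hbar^{mP}G_{ij}^P\quad\text{mod }\hbar^{mP+1},$$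
where $mP+1\le N$. So modulo $\hbar^{mP}$ the $\varepsilon_i$ agree on overlaps. By Lemma 7.1 they glue to an element of $R_0^{(mP)}=U_0=F$, which is $1$ because $\varepsilon_i\equiv1$ mod $\hbar$. Hence $\varepsilon_i=1+\hbar^{mP}H_i$ with $H_i\in R_i$. By (7) with $l=mP<N$, the images $h_i\in S_{s_i}$ of the $H_i$ satisfy $h_i-h_j=g_{ij}^P$. Lemma 7.2 gives $\kappa_i\in(S_{s_i})_{-m}$ with $g_{ij}=\kappa_i-\kappa_j$, contradicting Claim 2.

So $E(N_0)$ holds. By Claim 1 there is $b\in I$ with $\operatorname{gr}b=f$, and by Lemma 6.1 $q=bZ$. Since every class is represented by an integral divisorial ideal, Theorem C is proved. By Step 4.5 every element of $\mathrm{Cl}(Z)$ has $p$-power order, so $w$ is injective. With (3), Step 4.1 and the description of $\Lambda_S(M)$ in Step 4.5,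
$$\mathrm{Cl}(\mathrm{Sz}(U(L)))\cong\mathrm{Cl}(Z(U(M)))\hookrightarrow\Lambda_S(M),$$
a finite elementary abelian $p$-group of rank $\le\dim M/[M,M]$. This proves Theorem A, and with it the conjecture. $\blacksquare$

## 9. Perfect and nilpotent Lie algebras

*Proof of the Corollary.* Let $\hat L$ be a finite dimensional $p$-envelope of $L$. We show that all weights of $\hat L$ on $U(\hat L)$ and on $S(\hat L)$ are $0$.

If $L=[L,L]$, such a weight vanishes on $[\hat L,\hat L]\supset L$. By $\lambda(x^{[p]})=\lambda(x)^p$ it then vanishes on all $x^{[p]^i}$, $x\in L$, which span $\hat L$ by Step 4.1.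

If $L$ is nilpotent with lower central series $L=C^1(L)\supset C^2(L)\supset\cdots$, formula (1) gives $[\hat L,\hat L]\subset[L,L]=C^2(L)$. Moreover $[x^{[p]^i},C^k(L)]=(\operatorname{ad}x)^{p^i}C^k(L)\subset C^{k+1}(L)$. So $C^k(\hat L)\subset C^k(L)$ for $k\ge2$, and $\hat L$ is nilpotent. Hence each $x\in\hat L$ acts nilpotently on $\hat L$, and so locally nilpotently, as a derivation, on $U(\hat L)$ and $S(\hat L)$. Its only eigenvalue is $0$, and all weights are $0$.

In both cases $M=\hat L$ and $\Lambda_S(M)=0$, so $\mathrm{Cl}(\mathrm{Sz}(U(L)))=0$ by Theorem A, and the Krull domain $\mathrm{Sz}(U(L))$ is a UFD. The weights of $L$ on $U(L)$ are restrictions of weights of $\hat L$, hence $0$, so $\mathrm{Sz}(U(L))=Z(U(L))$. $\square$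

## 10. Solvable Lie algebras with class group $(\mathbb Z/p)^r$

We look for an $L$ whose semi-center resembles the ring $A$ of Section 1. There the semi-center was larger than $A[\xi]$, because $y$ could have nonzero weight. We prevent this by adding $t$ with $[t,y]=y$, since weights vanish on $[L,L]$. Then $(\operatorname{ad}y)^p=\operatorname{ad}y$ is impossible: it would give $-y=[y,t]=(\operatorname{ad}y)^{p-1}(-y)=0$. So we let $(\operatorname{ad}y)^p$ be the action of a further element $s$.

**Construction.** For $r=0$ take $L$ abelian: $\mathrm{Sz}(U(L))=U(L)$ is a polynomial ring. For $r\ge1$ let $L=\bigoplus_{i=1}^rL^{(i)}$ with $L^{(i)}=Ft_i+Fy_i+Fs_i+W_i$. Here $W_i$ is an abelian ideal with basis $e_{i,k},e'_{i,k}$, $k\in\mathbb F_p$; $[t_i,y_i]=y_i$; $s_i$ commutes with $t_i,y_i$ and acts as the identity on $W_i$; and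
$$[t_i,e_{i,k}]=k\,e_{i,k},\qquad[y_i,e_{i,k}]=e_{i,k+1},\qquad\text{and the same for the }e'_{i,k}.$$
The Jacobi identity holds: on $e_{i,k}$ the operator $t_iy_i-y_it_i$ gives $(k+1)e_{i,k+1}-k\,e_{i,k+1}=e_{i,k+1}$, which is the action of $y_i$, and $s_i$ commutes with everything on $W_i$. $L$ is solvable, as $[L,L]\subset\sum_i(Fy_i+W_i)$ and the commutators of the latter lie in the abelian algebra $W=\bigoplus W_i$.

The operators $\operatorname{ad}t_i$ and $\operatorname{ad}s_i$ are diagonalizable with eigenvalues in $\mathbb F_p$, so each equals its $p$-th power. Also $(\operatorname{ad}y_i)^p=\operatorname{ad}s_i$: on $W_i$ we have $e_{i,k}\mapsto e_{i,k+p}=e_{i,k}$, and likewise for the $e'_{i,k}$, while $(\operatorname{ad}y_i)^2t_i=0$ and $y_i,s_i$ are killed. So $t_i^p-t_i$, $y_i^p-s_i$, $s_i^p-s_i$ are central in $U=U(L)$; call them collectively $\xi$.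

Let $B=S(W)\subset U$ and $K=Q(B)$. Filter $U$ by degree in the $t_i,y_i,s_i$, with $W$ in degree $0$. The associated graded ring is a commutative polynomial ring over $B$, and the leading terms of the $\xi$'s are the $p$-th powers of the variables. Hence
$$U=\bigoplus_\alpha B[\xi]X^\alpha,$$
where $B[\xi]$ is a polynomial ring and $X^\alpha$ runs over ordered monomials in the $t_i,y_i,s_i$ with exponents $<p$. Let $D_{t_i},D_{y_i},E_i$ be the derivations of $B$ given by $\operatorname{ad}t_i,\operatorname{ad}y_i,\operatorname{ad}s_i$. Then $D_{y_i}^p=E_i$ and $D_{t_i}^p=D_{t_i}$.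

**Step 10.1 (independence over $K$).** *If $\alpha_i,\beta_i,\gamma_i\in K$ and $\sum_i(\alpha_iD_{t_i}+\beta_iD_{y_i}+\gamma_iE_i)$ vanishes on $W$, then all coefficients are $0$.* Applying it to $e_{i,k}$ and $e'_{i,k}$,
$$\beta_i\frac{e_{i,k+1}}{e_{i,k}}=-(\alpha_ik+\gamma_i)=\beta_i\frac{e'_{i,k+1}}{e'_{i,k}} .$$
The two fractions differ, so $\beta_i=0$. Then $k=0$ and $k=1$ give $\gamma_i=0$ and $\alpha_i=0$. This is the reason for taking two copies of each basis vector.

**Step 10.2 (the centralizer of $W$ is $B[\xi]$).** Let $D_l$ be the derivation attached to the variable $X_l$. Moving $w\in W$ to the left,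
$$X^\alpha w=\sum_{\eta\le\alpha}\prod_l\binom{\alpha_l}{\eta_l}\,(D^\eta w)\,X^{\alpha-\eta},\qquad D^\eta=D_1^{\eta_1}D_2^{\eta_2}\cdots.$$
Let $u=\sum b_\alpha X^\alpha$, $b_\alpha\in B[\xi]$, commute with $W$, and suppose $N=\max\{|\alpha|:b_\alpha\ne0\}>0$. For $|\beta|=N-1$ only $|\eta|=1$ contributes, and the coefficient of $X^\beta$ in $[u,w]$ is $\sum_lb_{\beta+\epsilon_l}(\beta_l+1)D_l(w)$, summed over $l$ with $\beta_l+1<p$. It vanishes for all $w\in W$. Taking coefficients of the monomials in $\xi$ and using Step 10.1, $(\beta_l+1)b_{\beta+\epsilon_l}=0$, so $b_{\beta+\epsilon_l}=0$. Every $\alpha$ with $|\alpha|=N$ has the form $\beta+\epsilon_l$, so $b_\alpha=0$ for all these $\alpha$, a contradiction. So $u\in B[\xi]$, and conversely $B[\xi]$ commutes with $W$.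

**Step 10.3 (the semi-center).** *$\mathrm{Sz}(U)=A[\xi]$ with $A=\bigcap_i\ker D_{y_i}\subset B$.* Weights vanish on $y_i=[t_i,y_i]$ and on $W=\sum_i[s_i,W_i]$. So a semi-invariant commutes with $W$ and the $y_i$; it lies in $B[\xi]$ and has $\xi$-coefficients in $A$. Conversely, $A$ is killed by the $D_{y_i}$ and by $E_i=D_{y_i}^p$, and it commutes with $W$. It is stable under the commuting operators $D_{t_i}$, because $[D_{t_i},D_{y_i}]=D_{y_i}$ and $[D_{t_i},D_{y_j}]=0$ for $j\ne i$. As $D_{t_i}^p=D_{t_i}$, $A$ is spanned by common eigenvectors of the $D_{t_i}$, which are semi-invariants of $L$. Hence $\mathrm{Cl}(\mathrm{Sz}(U))\cong\mathrm{Cl}(A)$.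

**Step 10.4 (upper bound).** The derivations $D_{y_i}$ preserve degrees, so Lemma 2.1 applies to $A$ and gives an injective homomorphism $\mathrm{Cl}(A)\to F^r$, $q\mapsto(m_i(q))$, where $D_{y_i}f_q=m_i(q)f_q$. Writing $m_i=m_i(q)$, we have $E_if_q=D_{y_i}^pf_q=m_i^pf_q$, and $E_i$ acts diagonally on monomials with eigenvalues in $\mathbb F_p$. So $m_i^p\in\mathbb F_p$. Then $(m_i^p-m_i)^p=m_i^{p^2}-m_i^p=0$, and $m_i\in\mathbb F_p$. So $\mathrm{Cl}(A)$ embeds in $\mathbb F_p^r$.

**Step 10.5 (surjectivity).** Let $v_i=\sum_ke_{i,k}$ and $v_i'=\sum_ke'_{i,k}$. Then $D_{y_i}v_i=v_i$, $D_{y_i}v_i'=v_i'$, and $D_{y_j}$ kills both for $j\ne i$. The linear form $v_i$ is prime in $B$, so $q_i=v_iB\cap A$ is a height one prime of $A$, hence divisorial. It contains $v_i^p$ and $v_iv_i'^{\,p-1}$; the latter lies in $A$ because $D_{y_i}(v_iv_i'^{\,p-1})=(1+(p-1))\,v_iv_i'^{\,p-1}=0$. The gcd of these two elements is $v_i$, and $q_i\subset v_iB$. So $f_{q_i}=v_i$, and $q_i$ maps to the $i$-th unit vector of $\mathbb F_p^r$.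

Hence $\mathrm{Cl}(\mathrm{Sz}(U(L)))\cong(\mathbb Z/p)^r$. Together with Theorem A this proves Theorem B. $\blacksquare$
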